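# Multiple Walsh–Fourier series that converge statistically at no point

## 1. A forgiving mode of convergence, tested on step functions and spikes

Fix an integer $N\ge2$. How integrable must a function $f$ on the cube $[0,1)^N$ be for its multiple Walsh–Fourier series to converge statistically? Statistical convergence lets us ignore any set of indices of density zero. A known result, quoted with the problem, says that if $f\in L^1(\log^+L)^{N-1}[0,1)^N$, that is, if $\int |f|(\log^+|f|)^{N-1}<\infty$, then the series is statistically convergent to $f$ almost everywhere.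

Here is the natural guess. The mode of convergence is so generous that the logarithms ought to be at least partly dispensable, and even if they are not, convergence should survive at some points. In other words, one would guess that the following statement, which is our problem (from http://www.maths.tcd.ie/EMIS/journals/AMAPN/vol20_2/amapn20_21.pdf), is false:

> Given any function $\varphi(u)$, positive and increasing on $(0,\infty)$ and $o(u\log^{N-1}u)$ as $u\to\infty$, there exists $f\ge0$ such that $f\in L^1(0,1)^N$ and $\varphi(f)\in L^1(0,1)^N$, but the multiple Walsh–Fourier series of $f$ is nowhere statistically convergent.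

We put $\varphi(0):=\lim_{u\to0+}\varphi(u)$, so that $\varphi(f)$ makes sense for $f\ge 0$; "increasing" may mean nondecreasing, and $\log$ is the natural logarithm. Before testing the guess, we fix the definitions.

**Definition (Walsh system, Paley enumeration).** Write $x\in[0,1)$ as $x=\sum_{k\ge0}x_k2^{-k-1}$ with digits $x_k\in\{0,1\}$, using the finite expansion when $x$ is a dyadic rational. Put $r_k(x)=(-1)^{x_k}$, and for $d=\sum_{k\ge 0} d_k2^k$ with $d_k\in\{0,1\}$ put $w_d(x)=\prod_{k\ge 0} r_k(x)^{d_k}$.

For example $w_0=1$, $w_1=r_0$, $w_2=r_1$, $w_3=r_0r_1$. Every $w_d$ is $\pm1$-valued and right-continuous.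

**Definition (partial sums).** For $f\in L^1(0,1)^N$ let $\hat f(d_1,\dots,d_N)=\int f(x)\,w_{d_1}(x_1)\cdots w_{d_N}(x_N)\,dx$, and for $n=(n_1,\dots,n_N)$
$$s_n(f;x)=\sum_{d_1=0}^{n_1-1}\cdots\sum_{d_N=0}^{n_N-1}\hat f(d_1,\dots,d_N)\,w_{d_1}(x_1)\cdots w_{d_N}(x_N).$$
We allow $n_i=0$; the sum is then empty and $s_n=0$.

**Definition (statistical convergence).** An $N$-multiple sequence $(s_k)$ is statistically convergent to a finite number $L$ if for every $\varepsilon>0$
$$\frac1{n_1\cdots n_N}\,\#\{k:\ 1\le k_i\le n_i\ (i=1,\dots,N),\ |s_k-L|>\varepsilon\}\longrightarrow0$$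
as $n_1,\dots,n_N\to\infty$ independently of one another. The series of $f$ is statistically convergent at $x$ if $(s_n(f;x))_n$ is statistically convergent to some finite limit, and nowhere statistically convergent if this happens at no $x\in[0,1)^N$.

For $N=2$, let $s_{k_1,k_2}=k_1$ when $k_1$ is a perfect square and $0$ otherwise. This sequence is unbounded, but at most $\sqrt{n_1}\,n_2$ of the indices up to $(n_1,n_2)$ are bad, so it converges statistically to $0$. On the other hand, $s_{k_1,k_2}=(-1)^{k_1}$ does not converge statistically.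

**Test 1: step functions.** A *level-$k$ cube* is $\prod_i[c_i2^{-k},(c_i+1)2^{-k})$ with integers $0\le c_i<2^k$. A function is *$k$-measurable* if it is constant on level-$k$ cubes, and a set is if its indicator is. Let $E_k$ denote averaging over level-$k$ cubes, and write $|\cdot|$ for the Lebesgue measure of sets and the length of intervals. Two facts will be used constantly.

**(F1)** If $g$ is $k$-measurable and all $n_i\ge2^k$, then $s_n(g;x)=g(x)$ for **every** $x$. Indeed, the products $w_{d_1}(x_1)\cdots w_{d_N}(x_N)$ with all $d_i<2^k$ are $k$-measurable and orthonormal, and there are $2^{kN}$ of them, which is the dimension of the space of $k$-measurable functions. So they form a basis of this space, $g$ is a combination of them, and all other coefficients of $g$ vanish by orthogonality of the Walsh system.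

**(F2)** If all $n_i\le2^k$ and $g\in L^1$, then $s_n(g)=s_n(E_kg)$, because only coefficients against $k$-measurable functions enter.

By (F1), the series of a step function converges at every point. The guess passes.

**Test 2: a spike in one variable.** Take $N=1$ for a moment and $g=2^M1_{[0,2^{-M})}$, a function of integral $1$. Since $w_d=1$ on $[0,2^{-M})$ for $d<2^M$, we have $\hat g(d)=1$ for $d<2^M$, so for $b\le 2^M$ the partial sum $s_b(g)$ is the Dirichlet kernel $D_b=\sum_{d<b}w_d$. For $M=2$ one finds by hand:

| $D_b(y)$ | $b=0$ | $b=1$ | $b=2$ | $b=3$ |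
|---|---|---|---|---|
| $0\le y<1/4$ | $0$ | $1$ | $2$ | $3$ |
| $1/4\le y<1/2$ | $0$ | $1$ | $2$ | $1$ |
| $1/2\le y<3/4$ | $0$ | $1$ | $0$ | $1$ |
| $3/4\le y<1$ | $0$ | $1$ | $0$ | $-1$ |

To describe the general case, fix $M\ge1$. For $y\in[0,1)$ let $l(y)=l$ if $y\in[2^{-l-1},2^{-l})$ with $0\le l<M$, and $l(y)=M$ if $y<2^{-M}$; this is the number of leading zeros among the first $M$ digits of $y$. For $b=\sum b_j2^j$ with $0\le b<2^M$ put
$$\tau_l(b)=\sum_{j<l}b_j2^j-b_l2^l\quad(l<M),\qquad \tau_M(b)=b.$$

**(F3)** $D_b(y)=w_b(y)\,\tau_{l(y)}(b)$ for $0\le b<2^M$.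

*Proof.* If $l(y)=M$, all $w_d(y)$ with $d<2^M$ equal $1$, and both sides are $b$. Let $l=l(y)<M$, so $y_0=\dots=y_{l-1}=0$ and $y_l=1$. Write $b=c\,2^{l+1}+e$ with $0\le e<2^{l+1}$. For $0\le e'<2^{l+1}$ we have $w_{d'2^{l+1}+e'}(y)=w_{d'2^{l+1}}(y)(-1)^{e'_l}$, where $e'_l$ is the binary digit of $e'$ at place $l$. Since $\sum_{e'<2^{l+1}}(-1)^{e'_l}=0$, complete blocks of length $2^{l+1}$ cancel and
$$D_b(y)=w_{c2^{l+1}}(y)\sum_{e'<e}(-1)^{e'_l}.$$
If $b_l=0$, then $e<2^l$, the sum is $e=\tau_l(b)$, and $w_b(y)=w_{c2^{l+1}}(y)$. If $b_l=1$, write $e=2^l+e_0$; the sum is $2^l-e_0=-\tau_l(b)$, and $w_b(y)=-w_{c2^{l+1}}(y)$. In both cases the formula holds. $\square$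

**(F4)** If $b$ is uniform on $\{0,\dots,2^M-1\}$, then $\tau_l(b)$ is uniform on the integers of $[-2^l,2^l-1]$ if $l<M$, and of $[0,2^M-1]$ if $l=M$. Hence
$$\mathbb P(\tau_l(b)\in I)\le(|I|+1)2^{-l}\quad\text{for every closed interval } I.$$
Indeed the digits $b_0,\dots,b_l$ are independent fair bits; $\sum_{j<l}b_j2^j$ is uniform on $\{0,\dots,2^l-1\}$, and subtracting $2^l$ with probability $\frac12$ gives the first claim. The bound follows because $I$ contains at most $|I|+1$ integers and each has probability at most $2^{-l}$.

In particular $|\tau_l(b)|\ge2^{l-1}$ with probability at least $\frac12$. For $1\le l<M$ there are $2^{l-1}+(2^{l-1}+1)$ favorable values out of $2^{l+1}$; for $l=0$ the value $-1$ is favorable; for $l=M$ the upper half is. So at a point $y$ with $l(y)\ge r$, at least half of all indices $b<2^M$ satisfy $|s_b(g;y)|\ge 2^{r-1}$. For $r\le M$ these points have measure $2^{-r}$, which is what Chebyshev's inequality would allow for a function of integral $1$ at height $2^r$. There is no logarithm, but there is a warning: the large partial sums do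 not sit on a sparse set of indices. Discarding a density-zero set will not remove them.

**Test 3: a spike in two variables.** Let $N=2$ and $g=2^{2M}1_{[0,2^{-M})^2}$, again of integral $1$. For $n\in\{0,\dots,2^M-1\}^2$ we have $|s_n(g;y)|=|\tau_{l(y_1)}(n_1)|\,|\tau_{l(y_2)}(n_2)|$. By the previous remark, for at least a quarter of these $n$,
$$|s_n(g;y)|\ge2^{l(y_1)+l(y_2)-2}.$$
For how many $y$ is $l(y_1)+l(y_2)\ge r$, where $r\le M$? Capping at $M$ does not matter, since one capped coordinate already gives $M\ge r$. The digits of $y_1$ up to its first $1$, followed by the digits of $y_2$, are fair coin tosses. The condition says that at least $r$ zeros precede the second $1$, that is, the first $r+1$ tosses contain at most one $1$. So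
$$|\{y:\ l(y_1)+l(y_2)\ge r\}|=\frac{r+2}{2^{r+1}},$$
which exceeds $2^{-r}$ by the factor $(r+2)/2$, of the order of the logarithm of the height. (Check $r=1$: the condition fails only on $[\frac12,1)^2$, and $1-\frac14=\frac34$.)

So the guess has failed on the simplest function for which it could fail. A factor $\log$ appears in two variables, and it concerns a positive proportion of all indices. The statement in the box above is in fact **true**.

## 2. Partial sums that are large for almost all indices

We prove more than was asked: a weaker hypothesis on $\varphi$ suffices, and at every point the partial sums exceed any given bound on index sets of upper density $1$.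

**Theorem 1.** Let $N\ge2$ and let $\varphi$ be positive and increasing on $(0,\infty)$ with $\liminf_{u\to\infty}\frac{\varphi(u)}{u\log^{N-1}u}=0$. Then there is $f\ge0$ with $f\in L^1(0,1)^N$ and $\varphi(f)\in L^1(0,1)^N$ such that for every $x\in[0,1)^N$ there are integers $K^{(1)}(x)<K^{(2)}(x)<\cdots$ with, for all $k\ge1$ and $K=K^{(k)}(x)$,
$$\#\{n\in\{1,\dots,2^K\}^N:\ |s_n(f;x)|\le2^k\}\ \le\ 8N\,2^{-k}\,2^{KN}.\tag{1}$$

**Corollary.** If $\varphi(u)=o(u\log^{N-1}u)$, the $f$ of Theorem 1 has a nowhere statistically convergent multiple Walsh–Fourier series. So the statement of the problem is true.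

*Proof.* Suppose $s_n(f;x)$ converges statistically to a finite $L$ at some $x$. Taking $\varepsilon=1$, the density of $\{n:|s_n(f;x)|>|L|+1\}\subset\{n:|s_n(f;x)-L|>1\}$ in the cubes $\{1,\dots,2^K\}^N$ tends to $0$ as $K\to\infty$. Choose $k_0$ such that $2^k\ge|L|+1$ and $8N2^{-k}\le\frac12$ for all $k\ge k_0$. By (1), for every such $k$ this density is at least $\frac12$ in the cube with $K=K^{(k)}(x)$, and $K^{(k)}(x)\to\infty$. This is a contradiction. $\square$

**Remark (sharpness).** If $\liminf_{u\to\infty}\varphi(u)/(u\log^{N-1}u)>0$, there is no $f\ge0$ with $f,\varphi(f)\in L^1$ and a nowhere statistically convergent series. Indeed, for some $c>0$ and $u_0>1$ we have $\varphi(u)\ge cu\log^{N-1}u$ for $u\ge u_0$. Splitting according to $f\le u_0$ or $f>u_0$,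
$$\int f(\log^+f)^{N-1}\le u_0\log^{N-1}u_0+c^{-1}\int\varphi(f)<\infty,$$
and the known result of Section 1 gives statistical convergence almost everywhere.

## 3. Piling up spikes: the price per point, and three leaks

Test 3 suggests a plan. Use a spike of height $h=2^H$ on the cube $B=[0,2^{-M})^N$, that is, $g=m\cdot2^{MN}1_B$ with $m=h2^{-MN}$. At a typical index below $2^M$, its partial sum at $y$ has size about $m\,2^{l(y_1)+\dots+l(y_N)}$. Say that the spike *captures* $y$ if this is at least some large constant. In terms of the deficits $\delta_i=M-l(y_i)$ the quantity is $h2^{-\sum\delta_i}$, so capture means $\sum\delta_i\le T$ with $T$ equal to $H$ minus a constant. The points with prescribed positive deficits form a box of measure $2^{\sum(\delta_i-1)}|B|$, and there are about $T^{N-1}/(N-1)!$ choices of deficits with sum exactly $T$. So the captured set $A$ satisfies, up to constants,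
$$|A|\approx h\,(\log h)^{N-1}\,|B| .$$
The cost of the spike is $\int\varphi(g)\approx\varphi(h)|B|$. If $\varphi(h)$ is small compared with $h\log^{N-1}h$, the cost is small compared with the captured measure. So one repeats: plant spikes at finer scales in what has not yet been captured, until nearly everything is captured at small total cost, then start over with a larger constant. This is the right bookkeeping. But as a proof it leaks at three points.

First, $f$ is a sum of many spikes, and $s_n(f;x)=C+s_n(g;x)$, where $g$ is the step that captured $x$ and $C$ comes from all others. Even if $C$ does not depend on $n$, we do not control its size, and knowing that $|s_n(g;x)|$ is usually large does not exclude that $s_n(g;x)$ is usually close to $-C$.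

Second, once we plant spikes only on a subset $R$ of the cube, the partial sum of $g$ is no longer a product of Dirichlet kernels. The indicator $1_R$ has its own Walsh expansion, which a partial sum may cut in the middle, and we have no control over the cut pieces.

Third, some points escape. If $y_1\ge\frac12$, then $l(y_1)=0$ and $\tau_0(n_1)=-1$ or $0$; the partial sum of the spike is zero for every even $n_1$. Such $y$ is never captured. The plan can give a statement almost everywhere, but we want every point.

The first two leaks have a common remedy. We do not ask that $s_n(g;x)$ be *large*; we ask that it be *spread out*, hitting any fixed short interval for few $n$ only. For a polynomial in independent variables this depends only on its leading coefficient (Section 4). The third leak needs a second kind of building block, which is expensive but captures everything (Section 6). We can afford it because it is used on a set of tiny measure.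

## 4. Small-ball estimates that see only the leading coefficient

The purpose of the first lemma is to bound the probability that a multi-affine polynomial falls in a short interval, uniformly in the center and in all lower coefficients.

**Lemma 1.** Let $N\ge1$ and $P(t)=\sum_{S\subset\{1,\dots,N\}}\kappa_S\prod_{i\notin S}t_i$ with real $\kappa_S$ and $\kappa_\emptyset=1$. Let $t_1,\dots,t_N$ be independent real random variables, and let $\ell_i>0$ and $\rho$ be such that $\mathbb P(t_i\in I)\le\rho$ for all closed intervals $I$ with $|I|\le2\ell_i$. Then $\mathbb P(|P(t)-c|\le\ell_1\cdots\ell_N)\le N\rho$ for every real $c$.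

For $N=2$ the polynomial is $P=t_1t_2+\kappa_{\{1\}}t_2+\kappa_{\{2\}}t_1+\kappa_{\{1,2\}}$. The coefficient of $t_2$ is $t_1+\kappa_{\{1\}}$, which is rarely small because $t_1$ is spread out; and when it is not small, $t_2$ spreads $P$ out. The general proof is the same.

*Proof.* Induction on $N$. For $N=1$, $P(t)-c=t_1+\kappa_{\{1\}}-c$, and the event puts $t_1$ in a closed interval of length $2\ell_1$. For $N\ge2$ write $P=\alpha(t')t_N+\beta(t')$ with $t'=(t_1,\dots,t_{N-1})$. Here $\alpha=\sum_{S\not\ni N}\kappa_S\prod_{i\notin S,\,i<N}t_i$ has the same form in $N-1$ variables, with leading coefficient $\kappa_\emptyset=1$. By induction with $c=0$, $\mathbb P(|\alpha|\le\ell_1\cdots\ell_{N-1})\le(N-1)\rho$. Given $t'$ with $|\alpha|>\ell_1\cdots\ell_{N-1}$, the event $|\alpha t_N+\beta-c|\le\ell_1\cdots\ell_N$ forces $t_N$ into a closed interval of length $2\ell_1\cdots\ell_N/|\alpha|<2\ell_N$. Since $t_N$ is independent of $t'$, this has conditional probability at most $\rho$. Adding, we get $N\rho$. $\square$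

The second lemma shows that the partial sums of our building blocks are polynomials of this form, with $\kappa_\emptyset=1$ whatever the set $R$ is.

**Lemma 2.** Let $R$ be $p$-measurable, and let $\gamma=\sum_{d<2^M}\hat\gamma(d)w_d$ on $[0,1)$ be real with $\hat\gamma(d)\in\{\pm1\}$ for $1\le d<2^M$. For $x\in[0,1)^N$ put $y_i=\{2^px_i\}$ (fractional part), and let $g(x)=m\,1_R(x)\prod_i\gamma(y_i)$, $m>0$. Let $x\in R$ and $n_i=a_i+2^pb_i$ with $0\le a_i<2^p$, $1\le b_i<2^M$. Put
$$\sigma_b(y)=\sum_{d<b}\hat\gamma(d)w_d(y),\qquad \eta_i=\hat\gamma(b_i)w_{b_i}(y_i)\in\{\pm1\},\qquad t_i=\eta_i\,\sigma_{b_i}(y_i).$$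
Then
$$s_n(g;x)=m\,\eta_1\cdots\eta_N\sum_S\kappa_S\prod_{i\notin S}t_i,\tag{2}$$
where $\kappa_S=\kappa_S(a,x)$ is real, does not depend on $b$, and $\kappa_\emptyset=1$.

*Proof.* By (F1), $1_R(x)=\sum_c\rho_c\prod_iw_{c_i}(x_i)$ with real $\rho_c$, summed over $0\le c_i<2^p$. The digits of $y_i$ are $(x_i)_p,(x_i)_{p+1},\dots$, so $w_{c+2^pd}(x_i)=w_c(x_i)w_d(y_i)$ for $c<2^p$. Thus
$$g=m\sum_{c,d}\rho_c\prod_i\hat\gamma(d_i)\,w_{c_i+2^pd_i}(x_i),$$
and this is the Walsh expansion of $g$. The partial sum $s_n$ keeps the terms with $c_i+2^pd_i<a_i+2^pb_i$ for all $i$, which means that $d_i<b_i$, or $d_i=b_i$ and $c_i<a_i$. Group the terms by $S=\{i:d_i=b_i\}$. For $i\notin S$ the sum over $d_i<b_i$ gives $\sigma_{b_i}(y_i)$ and $c_i$ is unrestricted; for $i\in S$ we get the single factor $\hat\gamma(b_i)w_{b_i}(y_i)=\eta_i$ and $c_i<a_i$. Hence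
$$s_n(g;x)=m\sum_S\kappa_S\prod_{i\notin S}\sigma_{b_i}(y_i)\prod_{i\in S}\eta_i,\qquad \kappa_S=\sum_{\substack{c_i<a_i\ (i\in S)\\ c_i<2^p\ (i\notin S)}}\rho_c\prod_iw_{c_i}(x_i).$$
For $S=\emptyset$ there is no restriction, so $\kappa_\emptyset=1_R(x)=1$. Inserting $\sigma_{b_i}(y_i)=\eta_it_i$ gives (2). $\square$

A check in one variable (the lemma and its proof hold for $N=1$): let $p=M=1$, $R=[0,\frac12)$, $\gamma=w_0+w_1=2\cdot1_{[0,1/2)}$, $m=1$, so $g=2\cdot1_{[0,1/4)}$. For $x\in R$, directly, $s_2(g;x)=1$ and $s_3(g;x)=1+\frac12w_1(y)$. In the lemma, $b=1$, $\eta=w_1(y)$, $\sigma_1=1$, $t=\eta$. From $1_R=\frac12(w_0+w_1)$ we get $\kappa_{\{1\}}=0$ for $a=0$ and $\frac12$ for $a=1$, so $\eta(t+\kappa_{\{1\}})$ is $1$ and $1+\frac12\eta$ respectively, as it should be.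

From here on, write $J=k$ for a stage number $k\ge1$. We shall build two types of *steps*. A step has data $p$ and a $p$-measurable set $R$, and it produces an integer $M$, the level $K=p+M$, a $K$-measurable $g\ge0$ of the form in Lemma 2, and a captured set
$$R^*=\{x\in R:\ \{2^px\}\in A\},\qquad A\subset[0,1)^N,$$
where $\{2^px\}=(\{2^px_1\},\dots,\{2^px_N\})=:y$. Since $R$ is $p$-measurable, and $y$ runs over $[0,1)^N$ as $x$ runs over any level-$p$ cube, $|R^*|=|A||R|$. In both types we shall prove the following:

**(Spread)** For $x\in R^*$ and $b_i$ uniform on $\{0,\dots,2^M-1\}$, the variable $t_i$, as a function of $b_i$, satisfies the hypothesis of Lemma 1 with some $\ell_i$ and with $\rho\le3\cdot2^{-J}$, and $m\,\ell_1\cdots\ell_N\ge2^J$.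

Lemma 2 defines $t_i$ only for $b_i\ge1$; in each type we extend it to $b_i=0$ by an explicit formula. The indices with $b_i=0$ are few and will be thrown away.

## 5. Steps of type I: a spike planted in every small cube of $R$

This section makes the heuristic of Section 3 exact and restricts it to $R$. Let $h=2^H$ and put
$$T=H-(2N+1)J,\quad M=T+2J,\quad m=h2^{-MN},\quad\gamma=2^M1_{[0,2^{-M})},\quad g=m1_R(x)\prod_i\gamma(y_i),$$
with $H$ so large that $T\ge N$. Then $\hat\gamma(d)=1$ for all $d<2^M$, as in Test 2, and
$$g=h1_B,\qquad B=\{x\in R:\ y\in[0,2^{-M})^N\},\qquad|B|=2^{-MN}|R|.$$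
With $l_i=l(y_i)$, define the deficits relative to $M-J$ and the set $A$ by
$$\delta_i=(M-J)-\min(l_i,M-J)\ge0,\qquad A=\{y:\ \delta_1+\dots+\delta_N\le T\}.$$

The truncation at $M-J$ is there for the sake of later steps. The next set $R\setminus R^*$ should be measurable at a level *below* $K$, so that its indicator is already reproduced by partial sums with $n_i<2^K$. Compare, in one variable, $1-1_{[0,2^{-M})}$: its partial sums at $0$ are $1-2^{-M}n$ for $1\le n\le2^M$, and these depend strongly on $n$.

**Step (a): measurability.** $\min(l_i,M-J)$ depends only on the first $M-J$ digits of $y_i$, so $A$ is $(M-J)$-measurable. On $[0,2^{-M})^N$ all $\delta_i$ vanish. So $A\supset[0,2^{-M})^N$ and $B\subset R^*$.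

**Step (b): on $A$ the typical size is at least $2^J$.** If $y\in A$, then $\delta_i\le T=M-2J$, so $l_i\ge\min(l_i,M-J)=M-J-\delta_i\ge J$. Moreover
$$\sum_il_i\ge N(M-J)-T=MN-NJ-H+(2N+1)J=MN-H+(N+1)J,$$
and therefore
$$m\prod_i2^{l_i-J}=2^{H-MN-NJ+\sum l_i}\ge2^J.\tag{3}$$

**Step (c): the captured set is larger than $B$ by a factor of order $h\log^{N-1}h$.** Consider integers $\delta_i\ge1$ with $\sum\delta_i=T$; there are $\binom{T-1}{N-1}$ choices. For each, the set of $y$ with these deficits is $\prod_i[2^{-l_i-1},2^{-l_i})$ with $l_i=M-J-\delta_i$. (Since $\delta_i\ge1$, the minimum is $l_i<M-J$; and $l_i\ge J$ by Step (b).) Its measure is $2^{-\sum(l_i+1)}=2^{-N(M-J)+T-N}$. These sets are disjoint subsets of $A$, so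
$$|A|\ge\binom{T-1}{N-1}2^{-NM+NJ+T-N}>0 .$$
Since $|B|=2^{-MN}|R|=2^{-MN}|R^*|/|A|$ and $2^{-T}=2^{(2N+1)J}/h$,
$$|B|\le\frac{2^{N-NJ-T}}{\binom{T-1}{N-1}}|R^*|=\frac{2^{N+(N+1)J}}{h\binom{T-1}{N-1}}|R^*|.\tag{4}$$

**Step (d): the property (Spread).** Here $\sigma_b=D_b$ and $\eta_i=w_{b_i}(y_i)$ in Lemma 2, so (F3) gives $t_i=\tau_{l_i}(b_i)$ for $b_i\ge1$; we use this formula also for $b_i=0$. Let $x\in R^*$ and $\ell_i=2^{l_i-J}$. For a closed interval $I$ with $|I|\le2\ell_i$, (F4) gives
$$\mathbb P(t_i\in I)\le(2^{l_i-J+1}+1)2^{-l_i}=2\cdot2^{-J}+2^{-l_i}\le3\cdot2^{-J},$$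
because $l_i\ge J$. By (3), $m\prod\ell_i\ge2^J$. So (Spread) holds with $\rho=3\cdot2^{-J}$.

## 6. Points that no spike reaches, and steps of type II

A scheme with type I steps only would leave points out. Suppose the steps have levels $p_1<p_2<\cdots$, $p_{j+1}=p_j+M_j$, and let $x_1$ have digit $1$ at the places $p_1,p_2,\dots$ and $0$ elsewhere. (This is a legitimate expansion, since $M_j\ge2$.) In every step $y_1\ge\frac12$, so $l_1=0$ and $\delta_1=M-J=T+J>T$: the point is never captured. To catch all points we need a function with spread-out partial sums at *every* $y$. Spikes cannot do this, but random signs can. The purpose of the next lemma is to produce, in one variable, Walsh polynomials whose partial sums visit every short interval rarely, at every point simultaneously.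

**Lemma 3.** For each integer $J\ge1$ there are $M\ge J$ and signs $\varepsilon_d$ $(0\le d<2^M)$ such that, with $S_b(y)=\sum_{d<b}\varepsilon_dw_d(y)$, for all $y\in[0,1)$ and all closed intervals $I$ with $|I|\le2^{J+1}$,
$$\#\{0\le b<2^M:\ S_b(y)\in I\}\le2^{-J}2^M.$$

*Proof.* Put $W=2^M$ and $q=2^{J+1}+1$, and let the $\varepsilon_d$ be independent uniform random signs.

**Step 1: reduction to finitely many events.** For fixed $y$ the signs $\varepsilon_dw_d(y)$ are again independent and uniform, so $(S_b(y))_{0\le b<W}$ is a simple random walk started at $0$. Because $w_d$ with $d<2^M$ is constant on level-$M$ intervals, the walk depends on $y$ only through the level-$M$ interval containing $y$; so there are $W$ classes of $y$. Also $S_b\in\mathbb Z\cap[-W,W]$, and $I$ contains at most $q$ integers. So it suffices to treat the windows $I_v=\{v,\dots,v+q-1\}$, $v\in\mathbb Z$, that meet $[-W,W]$; there are at most $2W+q+1$ of them. Fix $y$ and $I_v$.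

**Step 2: the expected number of visits.** We bound the atoms of the walk. We have $\binom{2r}r4^{-r}=\prod_{i\le r}\frac{2i-1}{2i}$, so
$$\Bigl(\tbinom{2r}r4^{-r}\Bigr)^2=\prod_{i\le r}\frac{(2i-1)^2}{(2i)^2}=\frac1{2r+1}\prod_{i\le r}\frac{(2i-1)(2i+1)}{(2i)^2}\le\frac1{2r+1},$$
and $\binom{2r-1}r2^{-(2r-1)}=\binom{2r}r4^{-r}$. The largest atom of a walk of $2r$ or $2r-1$ steps is this number, so every atom of a $b$-step walk, $b\ge1$, has mass at most $b^{-1/2}$. Let $\nu_i$ be the time of the $i$-th visit to $I_v$. It is a stopping time, and the increments after it are independent of the past. Given the walk up to time $\nu_i$, on the event that $\nu_i<W$ exists, the walk is in $I_v$ at time $\nu_i+b$ with probability at most $q\,b^{-1/2}$. So the conditional expectation of the number of later visits before time $W$ is at most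
$$q\sum_{b=1}^{W-1}b^{-1/2}\le2q\sqrt W.$$
Taking $i=1$, the expected total number of visits is at most $1+2q\sqrt W$.

**Step 3: an exponential tail by iteration.** Put $Z=\lceil6q\sqrt W\rceil$; then $Z\ge2(1+2q\sqrt W)$, as $2q\sqrt W\ge2$. By Markov's inequality, there are at least $Z$ visits with probability at most $\frac12$. Given that the $(rZ)$-th visit occurs, at least $Z$ further visits occur with conditional probability at most $2q\sqrt W/Z\le\frac12$. Hence $\mathbb P(\ge rZ\text{ visits})\le2^{-r}$ for all $r\ge1$.

**Step 4: union bound.** Take $r=\lfloor2^{-J}W/Z\rfloor$. For fixed $J$ it is at least $2^{-J}\sqrt W/(7q)-1$, since $Z\le7q\sqrt W$; in particular $r\ge1$ for $M$ large. If the claim fails for the given class of $y$ and window, there are more than $2^{-J}W\ge rZ$ visits. So the probability that the claim fails for some class and some window is at most $W(2W+q+1)2^{-r}$. As $r$ grows at least like a constant times $\sqrt W$, this is less than $1$ for $M$ large, and then a good choice of signs exists. $\square$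

**The type II step.** For $J=k$ fix once and for all $M=\mu_k\ge k$ and signs $\varepsilon_d$ from Lemma 3, and put
$$\gamma=2^M+\sum_{d<2^M}\varepsilon_dw_d,\qquad m=1,\qquad g=1_R(x)\prod_i\gamma(y_i),\qquad A=[0,1)^N,\qquad R^*=R.$$
The constant $2^M$ makes $\gamma$ nonnegative: $0\le\gamma\le2^{M+1}$. Hence
$$0\le g\le V_k:=2^{N(\mu_k+1)},$$
a bound that depends only on $k$ and $N$, not on $R$ or $p$. This is what makes the step affordable: its price per unit of measure is known before anything else in the stage is chosen.

To verify (Spread), note that $\hat\gamma(b)=\varepsilon_b$ and $\sigma_b(y)=2^M+S_b(y)$ for $b\ge1$, so $t_i=\varepsilon_{b_i}w_{b_i}(y_i)\bigl(2^M+S_{b_i}(y_i)\bigr)$; we use this formula also for $b_i=0$. If $t_i\in I$, then $\pm(2^M+S_{b_i}(y_i))\in I$ for one of the signs, so $S_{b_i}(y_i)\in(I-2^M)\cup(-I-2^M)$. If $I$ is a closed interval with $|I|\le2\cdot2^J$, Lemma 3 bounds each of the two possibilities by $2^{-J}$. So the hypothesis of Lemma 1 holds with $\ell_i=2^J$ and $\rho=2\cdot2^{-J}$, at every $x\in R$, and $m\prod\ell_i=2^{NJ}\ge2^J$.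

## 7. Stages, the order of choices, and the integrability of $\varphi(f)$

We now assemble $f$. The steps are numbered $j=1,2,\dots$ with data $p_j,R_j,M_j,K_j=p_j+M_j,g_j,A_j,R_j^*$, where $p_1=0$ and $p_{j+1}=K_j$. They are grouped into consecutive stages $k=1,2,\dots$. Each stage starts with $R=[0,1)^N$, and within a stage $R_{j+1}=R_j\setminus R_j^*$, which is $K_j$-measurable, so the data are admissible. Stage $k$ consists of finitely many type I steps, all with the same $H=H_k$ and with $J=k$, followed by one type II step with $J=k$; then stage $k+1$ begins.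

**Step 1: parameters of stage $k$.** The purpose is to make both kinds of step cheap; the order of the choices matters. The number $V_k\ge1$ is already known. Let $U_{k-1}$ be the supremum of the sum of all $g_j$ of stages before $k$; it is finite, as these are finitely many bounded functions, and $U_0=0$. Choose $\theta_k>0$ with
$$\theta_k\bigl(\varphi(U_{k-1}+V_k)+V_k\bigr)\le2^{-k}.\tag{5}$$
This $\theta_k$ will bound the measure of the set left for the type II step. Next, by the hypothesis on the liminf there are arbitrarily large $u$ with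
$$\varphi(u)\le c_k\,u\log^{N-1}u,\qquad c_k=\frac{2^{-k}}{8\,(N-1)!\,2^{N+(N+1)k}}.$$
For such a $u=u_k$ let $H=H_k$ be the integer with $2^{H+1}\le u_k<2^{H+2}$ and $h_k=2^H$, so that
$$2h_k\le u_k<4h_k,\qquad\log u_k\le H+2.$$
As $u_k\to\infty$ with $k$ fixed, $T=H-(2N+1)k\to\infty$. Then $\binom{T-1}{N-1}\to\infty$ (here $N\ge2$ is used) and $(H+2)^{N-1}/\binom{T-1}{N-1}\to(N-1)!$. So we can fix $u_k$ so large that
$$h_k\ge\max(1,U_{k-1}),\quad T\ge N,\quad\frac{2^{N+(N+1)k}}{\binom{T-1}{N-1}}\le2^{-k},\quad\frac{(H+2)^{N-1}}{\binom{T-1}{N-1}}\le2(N-1)!.$$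

**Step 2: the price of a type I step.** Let $B_j=\{g_j>0\}$ for a type I step of stage $k$. By (4),
$$h_k|B_j|\le\frac{2^{N+(N+1)k}}{\binom{T-1}{N-1}}|R_j^*|\le2^{-k}|R_j^*|,\tag{6}$$
$$\varphi(u_k)|B_j|\le c_k\cdot4h_k(H+2)^{N-1}\cdot\frac{2^{N+(N+1)k}}{h_k\binom{T-1}{N-1}}|R_j^*|\le8\,(N-1)!\,2^{N+(N+1)k}c_k\,|R_j^*|=2^{-k}|R_j^*|.\tag{7}$$
This is the place where the hypothesis on $\varphi$ meets the count in Section 5(c).

**Step 3: the stage terminates.** The set $A$ in a type I step depends only on $N,k,H_k$. So every type I step of the stage has the same $|A|>0$, and $|R_{j+1}|=(1-|A|)|R_j|$. Perform type I steps until the remaining set has measure at most $\theta_k$; then perform the type II step on that set. Since a type II step has $R^*=R$, the sets $R_j^*$ of a stage form a partition of **all** of $[0,1)^N$. Also $\{g_j>0\}\subset R_j^*$, so at each point at most one $g_j$ of the stage is nonzero. Put $f=\sum_jg_j$.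

**Step 4: $f\in L^1$.** A type I step has $\int g_j=h_k|B_j|$, and over a stage $\sum|R_j^*|=1$; a type II step has $\int g_j\le V_k\theta_k$. By (6) and (5), $\int f\le\sum_k(2^{-k}+V_k\theta_k)\le2$.

**Step 5: almost every point sees finitely many stages.** Since $h_k\ge1$ and $V_k\ge1$, the set where stage $k$ contributes a positive value has measure at most $\sum|B_j|+\theta_k\le2^{-k}+2^{-k}$, the sum being over the type I steps of the stage. By the Borel–Cantelli lemma, almost every point lies in only finitely many of these sets.

**Step 6: $\varphi(f)\in L^1$.** At a point as in Step 5, either $f=0$, or there is a last contributing stage $k$. If a type I step $j$ of stage $k$ contributes there, then $f\le U_{k-1}+h_k\le2h_k\le u_k$, so $\varphi(f)\le\varphi(u_k)$; the point lies in $B_j$. If the type II step of stage $k$ contributes, then $\varphi(f)\le\varphi(U_{k-1}+V_k)$, on a set of measure at most $\theta_k$. Summing with (7) and (5),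
$$\int\varphi(f)\le\varphi(0)+\sum_k(2^{-k}+2^{-k})<\infty.$$
On the exceptional null set redefine $f=0$, so that $f$ is finite everywhere. This changes no Walsh–Fourier coefficient, hence no $s_n(f;x)$ at any $x$. The functions $g_j$ are left unchanged.

## 8. Averages of later steps

When we look at step $j$ with indices below $2^{K_j}$, later steps are seen only through $E_{K_j}g_i$, by (F2). The purpose of this section is to show that these averages are simple.

**Lemma 4.** For $i>j$, the function $E_{K_j}g_i$ is a constant multiple of $1_{R_{j+1}}$ if the steps $j$ and $i$ are in the same stage, and it is constant otherwise.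

*Proof.* Since $R_i$ is $p_i$-measurable and $g_i(x)=m\,1_{R_i}(x)\prod_l\gamma(\{2^{p_i}x_l\})$, averaging over level-$p_i$ cubes gives $E_{p_i}g_i=c\,1_{R_i}$ with a constant $c$. Now we go down one step at a time. If step $i'$ is not the first of its stage, then
$$1_{R_{i'}}(x)=1_{R_{i'-1}}(x)\,1_{[0,1)^N\setminus A_{i'-1}}(\{2^{p_{i'-1}}x\}),$$
and $R_{i'-1}$ is $p_{i'-1}$-measurable, so $E_{p_{i'-1}}1_{R_{i'}}=(1-|A_{i'-1}|)\,1_{R_{i'-1}}$. If step $i'$ is the first of its stage, then $1_{R_{i'}}\equiv1$, and further averaging keeps it constant. Use $E_pE_{p'}=E_p$ for $p\le p'$ and iterate from $p_i$ down to $p_{j+1}=K_j$. If $i$ and $j$ are in the same stage, none of the steps $j+2,\dots,i$ is the first of a stage, and we arrive at a multiple of $1_{R_{j+1}}$. Otherwise one of the steps $j+1,\dots,i$ is the first of a stage, and we arrive at a constant. $\square$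

## 9. Counting bad indices at a fixed point

We prove (1). Fix any $x\in[0,1)^N$ and $k\ge1$. Let $j$ be the unique step of stage $k$ with $x\in R_j^*$; it exists because the $R_j^*$ of a stage partition the cube. Write $p,M,K,R,g,m$ for its data, with $J=k$, and $Q=2^k$. Consider $n\in\{0,\dots,2^K-1\}^N$, written $n_i=a_i+2^pb_i$ with $0\le a_i<2^p$, $0\le b_i<2^M$, and satisfying
$$n_i\ge2^{K-J}\ \text{for all }i\ \text{(type I)},\qquad n_i\ge2^p\ \text{for all }i\ \text{(type II)}.\tag{8}$$
In type I we have $M=T+2J\ge J$, so $K-J\ge p$. In both cases $n_i\ge2^p$, that is, $b_i\ge1$.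

**Step 1: isolate the step $j$.** We show that all other steps contribute a constant. Since $\sum_ig_i$ converges to $f$ in $L^1$ and each coefficient is continuous on $L^1$, $s_n(f;x)=\sum_is_n(g_i;x)$.

For earlier steps $i<j$, $g_i$ is $K_i$-measurable with $K_i\le p$, so $s_n(g_i;x)=g_i(x)$ by (F1).

For later steps $i>j$, all $n_i<2^K$, so $s_n(g_i;x)=s_n(E_Kg_i;x)$ by (F2). If step $j$ is of type II, it is the last of its stage, and $E_Kg_i$ is constant by Lemma 4; hence $s_n(g_i;x)=E_Kg_i(x)$. If step $j$ is of type I, then $E_Kg_i$ is a constant or a multiple of $1_{R_{j+1}}$. Here $R_{j+1}=R\setminus R^*$ is $(K-J)$-measurable, because $R$ is $p$-measurable with $p\le K-J$ and $A$ is $(M-J)$-measurable by Section 5(a). By (F1) and (8), again $s_n(g_i;x)=E_Kg_i(x)$.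

Therefore, for all $n$ satisfying (8),
$$s_n(f;x)=C+s_n(g;x),\qquad C=\sum_{i<j}g_i(x)+\sum_{i>j}E_Kg_i(x),$$
with $C$ independent of $n$. It is finite, since the $g_i$ are bounded and $\sum_{i>j}E_Kg_i(x)\le2^{KN}\int f$. We know nothing more about $C$, and need nothing more.

**Step 2: apply the small-ball estimate.** We bound the number of $n$ satisfying (8) with $|s_n(f;x)|\le Q$. As $x\in R^*\subset R$, Lemma 2 gives
$$s_n(f;x)=C+m\,\eta\,P_a(t),\qquad\eta=\eta_1\cdots\eta_N=\pm1,\qquad P_a(t)=\sum_S\kappa_S(a,x)\prod_{i\notin S}t_i,\qquad\kappa_\emptyset=1.$$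
For our fixed $x$, $\eta$ depends only on $b$ and $t_i$ only on $b_i$. Fix $a$ and let $b$ be uniform on $\{0,\dots,2^M-1\}^N$; then $t_1,\dots,t_N$ are independent. Since $\eta=\pm1$, the inequality $|C+m\eta P_a(t)|\le Q$ implies
$$\Bigl|P_a(t)-\frac Cm\Bigr|\le\frac Qm\qquad\text{or}\qquad\Bigl|P_a(t)+\frac Cm\Bigr|\le\frac Qm,$$
and $Q/m\le\ell_1\cdots\ell_N$ by (Spread). The coefficients of $P_a$ do not depend on $b$, so Lemma 1 applies, and the probability that one of these two inequalities holds is at most $2N\rho\le6N2^{-k}$. So for each $a$ at most $6N2^{-k}2^{MN}$ of the $b$ are bad. Summing over the $2^{pN}$ values of $a$, at most $6N2^{-k}2^{KN}$ indices satisfying (8) have $|s_n(f;x)|\le2^k$.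

**Step 3: the discarded indices.** It remains to count the indices not covered. The number of $n\in\{0,\dots,2^K-1\}^N$ violating (8) is at most $N2^{-J}2^{KN}$ in type I, and at most $N2^{-M}2^{KN}\le N2^{-J}2^{KN}$ in type II, where $M=\mu_k\ge k=J$. The indices of $\{1,\dots,2^K\}^N$ having some $n_i=2^K$ number at most $N2^{-K}2^{KN}\le N2^{-k}2^{KN}$, since $K\ge M\ge J=k$. Altogether, at most
$$(6N+N+N)\,2^{-k}\,2^{KN}=8N\,2^{-k}\,2^{KN}$$
indices $n\in\{1,\dots,2^K\}^N$ satisfy $|s_n(f;x)|\le2^k$. This is (1) with $K^{(k)}(x)=K_j$. The numbers $K_j$ strictly increase with $j$, and later stages consist of later steps, so $K^{(1)}(x)<K^{(2)}(x)<\cdots$. This proves Theorem 1, and with it the Corollary. $\blacksquare$
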